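
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Discrete subsets of the square and the separability of Lindel\"of $\Sigma$-spaces}


\begin{abstract}
A subset $D$ of a space $Z$ is $\omega$-dominated in $Z$ if it lies in the closure of a countable subset of $Z$. We prove that a regular, or just Hausdorff, Lindel\"of $\Sigma$-space $X$ is separable whenever all discrete subsets of $X\times X$ are $\omega$-dominated in $X\times X$. The reason is a statement with no hypothesis on discrete sets: in every Hausdorff Lindel\"of $\Sigma$-space $X$ there are countably many discrete sets $D_n\subset X\times X$ whose second projections have dense union in $X$. We prove a version of this for every infinite cardinal and show by examples that the Hausdorff axiom cannot be weakened to $T_1$ and that, consistently, the square $X\times X$ cannot be replaced by $X$.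
\end{abstract}

\section{The question and the results}

Throughout, a \emph{discrete subset} of a space is a subset that is discrete in its subspace topology; it need not be closed. Regular spaces are assumed to be $T_1$, hence Hausdorff (Remark~\ref{rem:T1} removes this convention). A subset $D$ of a space $Z$ is \emph{$\omega$-dominated} in $Z$ if $D\subset\overline A$ for some countable $A\subset Z$.

A space $X$ is a \emph{Lindel\"of $\Sigma$-space} if there are a countable family $\mathcal F$ of closed subsets of $X$ and a cover $\mathcal C$ of $X$ by compact sets such that
\begin{equation}\label{eq:sigma}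
\text{for every } K\in\mathcal C \text{ and every open } U\supset K \text{ there is } F\in\mathcal F \text{ with } K\subset F\subset U .
\end{equation}
Equivalently, $X$ is a continuous image of a space that admits a perfect map onto a separable metrizable space; we use only the definition through $\mathcal F$ and $\mathcal C$. The class contains all compact spaces (take $\mathcal F=\mathcal C=\{X\}$) and all regular spaces with a countable base (let $\mathcal C$ consist of the singletons and $\mathcal F$ of the closures of the basic sets).

If $X$ is separable, then so is $X\times X$, and therefore \emph{every} subset of $X\times X$ is $\omega$-dominated. Is it enough to test the discrete subsets? The following question is posed in \cite{star}: \emph{if $X$ is a regular Lindel\"of $\Sigma$-space and all discrete subsets of $X\times X$ are $\omega$-dominated in $X\times X$, must $X$ be separable?}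

For metrizable $X$ the discrete subsets of $X$ itself suffice. For each $n\ge1$ let $D_n\subset X$ be a maximal set whose points have mutual distances at least $1/n$. Each $D_n$ is discrete and $\bigcup_n D_n$ is dense in $X$; if each $D_n$ lies in the closure of a countable set $A_n$, then $\bigcup_nA_n$ is dense. So discrete sets detect separability as soon as countably many of them have dense union. A compact space need not have a metric with which to build such sets, and it may have too few discrete subsets: from a Suslin line one obtains a compact Hausdorff nonseparable space in which all discrete subsets are countable (Proposition~\ref{prop:suslin}). In the square there is more room. A pair $(p,q)$ of distinct points of a Hausdorff space comes with disjoint neighborhoods $U\ni p$, $V\ni q$, and $U\times V$ is a neighborhood of $(p,q)$ that contains only pairs separated in this particular way. This suggests looking in $X\times X$ for discrete sets whose second projections have dense union in $X$. We show that they exist and obtain a positive answer to the question.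

\begin{theorem}\label{thm:main}
If $X$ is a regular (or just Hausdorff) Lindel\"of $\Sigma$-space and all discrete subsets of $X\times X$ are $\omega$-dominated in $X\times X$, then $X$ is separable.
\end{theorem}

Write $\mathrm{pr}_2(p,q)=q$ for the second projection.

\begin{theorem}\label{thm:fill}
Let $X$ be a Hausdorff space, $\lambda$ an infinite cardinal, and $\mathcal F$ a family of subsets of $X$ with $|\mathcal F|\le\lambda$. For every $x\in X$ let $K_x\ni x$ be a compact set such that for every open $U\supset K_x$ there is $F\in\mathcal F$ with $K_x\subset F\subset U$. Put
\[
\Gamma=\{(p,q)\in X\times X:\ p\in K_q\}.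
\]
Then there are discrete sets $D_\xi\subset\Gamma$ $(\xi<\lambda)$ such that $\bigcup_{\xi<\lambda}\mathrm{pr}_2(D_\xi)$ is dense in $X$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:fill}]
Let $\mathcal F$ and $\mathcal C$ be as in \eqref{eq:sigma}. For each $x\in X$ choose $K_x\in\mathcal C$ with $x\in K_x$, and apply Theorem~\ref{thm:fill} with $\lambda=\omega$. We get discrete sets $D_n\subset X\times X$ $(n<\omega)$ with $\bigcup_n\mathrm{pr}_2(D_n)$ dense in $X$. Choose countable $A_n\subset X\times X$ with $D_n\subset\overline{A_n}$. By continuity $\mathrm{pr}_2(D_n)\subset\overline{\mathrm{pr}_2(A_n)}$, so the countable set $\bigcup_n\mathrm{pr}_2(A_n)$ is dense in $X$.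
\end{proof}

Section~\ref{sec:cube} shows the construction in a Cantor cube and lists what has to be changed in general. Sections~\ref{sec:network}--\ref{sec:glue} prove Theorem~\ref{thm:fill}. Section~\ref{sec:conseq} contains consequences, and Section~\ref{sec:sharp} the two examples.

\section{The Cantor cube, and the plan}\label{sec:cube}

\begin{example}\label{ex:cube}
Let $\kappa$ be an infinite cardinal and $X=2^\kappa$, the set of functions $\kappa\to\{0,1\}$ with the product topology. The standard basic open sets fix finitely many coordinates; there are $\kappa$ of them, say $P_\alpha$ $(\alpha<\kappa)$. For each $\alpha$ choose any $q_\alpha\in P_\alpha$ and let $p_\alpha$ be the point that differs from $q_\alpha$ at the coordinate $\alpha$ and nowhere else. Then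
\[
D=\{(p_\alpha,q_\alpha):\alpha<\kappa\}
\]
is discrete. Indeed, the sets
\[
U_\alpha=\{x: x(\alpha)=p_\alpha(\alpha)\},\qquad V_\alpha=\{y: y(\alpha)=q_\alpha(\alpha)\}
\]
are open and disjoint, and if $(p_\beta,q_\beta)\in U_\alpha\times V_\alpha$, then $p_\beta$ and $q_\beta$ differ at $\alpha$, so $\beta=\alpha$. Since $q_\alpha\in P_\alpha$ for all $\alpha$, the projection $\mathrm{pr}_2(D)$ is dense in $X$.

So if $2^\kappa$ is not separable, then $D$ is not $\omega$-dominated. This happens for every $\kappa>2^\omega$: if $A\subset 2^\kappa$ is countable and dense, then $\alpha\mapsto\{a\in A:a(\alpha)=0\}$ is injective, since for $\alpha\ne\beta$ some $a\in A$ has $a(\alpha)=0$ and $a(\beta)=1$; hence $\kappa\le 2^\omega$.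
\end{example}

In a general space $X$ we also take a family of nonempty sets $P_\alpha$ such that every nonempty open set contains one of them. We choose the family of least possible size $\rho$, enumerate it as $\{P_\alpha:\alpha<\rho\}$, and choose pairs $(p_\alpha,q_\alpha)$ with $q_\alpha\in P_\alpha$ and disjoint open $U_\alpha\ni p_\alpha$, $V_\alpha\ni q_\alpha$ by recursion. If $\rho$ is countable, $X$ is separable and there is nothing to do, so suppose that $\rho$ is uncountable. Three things that were automatic in the cube now need an argument.

\emph{Later pairs must avoid earlier neighborhoods.} We require $(p_\alpha,q_\alpha)\notin U_\beta\times V_\beta$ for all earlier $\beta$. In the cube this held because $p_\alpha$ and $q_\alpha$ agree at all coordinates other than $\alpha$.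

\emph{Earlier pairs must avoid later neighborhoods.} We shrink $V_\alpha$ by removing the closure $T_\alpha$ of the set of earlier points $q_\beta$. This is possible if $P_\alpha\cap T_\alpha=\emptyset$, since $q_\alpha\in P_\alpha$. If $P_\alpha$ meets $T_\alpha$, we choose nothing at stage $\alpha$ and lose nothing, because every open set containing $P_\alpha$ already contains some earlier $q_\beta$.

\emph{The required pair must exist.} Suppose that no $q\in P_\alpha$ and $p\ne q$ satisfy the first requirement. Then the earlier pairs $(U_\beta,V_\beta)$ separate every $q\in P_\alpha$ from all other points. If $X$ is compact, finitely many of the $U_\beta$ with $q\in V_\beta$ cover the complement of a given open neighborhood $O$ of $q$, so the intersection of the corresponding $V_\beta$ lies in $O$. Thus the finite intersections of earlier $V_\beta$ contain a neighborhood base at each point of $P_\alpha$, and there are at most $|\alpha|+\omega<\rho$ of them. This is a contradiction if each $P_\alpha$ is as complicated as the whole space, in the sense that no family of fewer than $\rho$ sets can play for $P_\alpha$ the role that $\{P_\alpha:\alpha<\rho\}$ plays for $X$. If we admit only open sets $P_\alpha$, the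 cube $2^\kappa$ has this property: its basic sets are homeomorphic to $2^\kappa$, and a family of fewer than $\kappa$ nonempty open sets is never enough for $2^\kappa$, because we may shrink its members to basic sets, and then some coordinate $\alpha$ is not fixed by any of them, so none of them lies in $\{x:x(\alpha)=0\}$. In general we work inside a set of \emph{minimal} complexity, which exists because cardinals are well ordered, and afterwards glue the discrete sets obtained from many such pieces.

When $X$ is not compact we look for $p_\alpha$ in the compact set $K_{q_\alpha}$, and members of $\mathcal F$ take care of what happens far from $K_{q_\alpha}$. The sets that arise are then of the form $U\cap F$ with $U$ open and $F\in\mathcal F$. They need not be open, so the notion of complexity has to be defined for all of them.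

\section{Complexity and separating families}\label{sec:network}

We fix $X$, $\lambda$, $\mathcal F$, the sets $K_x$, and $\Gamma$ as in Theorem~\ref{thm:fill}. Adding to $\mathcal F$ all finite intersections of its members, we may and do assume that $\mathcal F$ is closed under finite intersections; the bound $|\mathcal F|\le\lambda$ and the condition on the sets $K_x$ are not affected. Also $\bigcup\mathcal F=X$: for $x\in X$ the condition with $U=X$ gives $F\in\mathcal F$ with $x\in K_x\subset F$.

Let $\mathcal E$ be the collection of all \emph{nonempty} sets $U\cap F$ with $U$ open in $X$ and $F\in\mathcal F$. A nonempty relatively open subset of a member of $\mathcal E$ is in $\mathcal E$, and if two members of $\mathcal E$ intersect, their intersection is in $\mathcal E$, because $(U\cap F)\cap(U'\cap F')=(U\cap U')\cap(F\cap F')$.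

\begin{definition}
Let $E\in\mathcal E$. A family $\mathcal P\subset\mathcal E$ is a \emph{$\pi$-network} of $E$ if all members of $\mathcal P$ are subsets of $E$ and every nonempty relatively open subset of $E$ contains a member of $\mathcal P$. Let $\rho(E)$ be the least cardinality of a $\pi$-network of $E$.
\end{definition}

The number $\rho(E)$ is defined, since the nonempty relatively open subsets of $E$ form a $\pi$-network of $E$. Members of $\pi$-networks are always taken from $\mathcal E$, so that $\rho$ is defined for them too.

Let $\mathcal G$ be a family of pairs $(U,V)$ of disjoint open subsets of $X$. Define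
\[
S_{\mathcal G}=\bigl\{q\in X:\ \text{for every } p\in K_q\setminus\{q\}\ \text{there is } (U,V)\in\mathcal G \text{ with } (p,q)\in U\times V\bigr\}.
\]
So $S_{\mathcal G}$ consists of those $q$ that $\mathcal G$ separates from all other points of $K_q$. The next lemma says that a set contained in $S_{\mathcal G}$ has complexity bounded by the size of $\mathcal G$, once that size is at least $\lambda$. It is the only place where the compactness of the sets $K_q$ and their relation to $\mathcal F$ are needed beyond $\bigcup\mathcal F=X$.

\begin{lemma}\label{lem:sep}
Let $\theta\ge\lambda$ be a cardinal and let $|\mathcal G|\le\theta$. If $E\in\mathcal E$ and $E\subset S_{\mathcal G}$, then $\rho(E)\le\theta$.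
\end{lemma}

\begin{proof}
Let $\mathcal N$ be the family of all nonempty sets $F\cap V_1\cap\dots\cap V_k$ with $F\in\mathcal F$, $k\ge0$, and $(U_i,V_i)\in\mathcal G$ for $1\le i\le k$. Then $\mathcal N\subset\mathcal E$, and $|\mathcal N|\le\theta$ because $\theta$ is infinite and $|\mathcal F|,|\mathcal G|\le\theta$.

\emph{Claim. If $q\in S_{\mathcal G}$ and $O$ is an open neighborhood of $q$, then $q\in N\subset O$ for some $N\in\mathcal N$.}
The set $K_q\setminus O$ is closed in $K_q$, hence compact. Each of its points $p$ differs from $q$, so there is $(U,V)\in\mathcal G$ with $p\in U$ and $q\in V$. By compactness there are $k\ge0$ and $(U_1,V_1),\dots,(U_k,V_k)\in\mathcal G$ such that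
\[
q\in V:=V_1\cap\dots\cap V_k,\qquad K_q\setminus O\subset U:=U_1\cup\dots\cup U_k ,
\]
where $V=X$ and $U=\emptyset$ if $k=0$. Since $U_i\cap V\subset U_i\cap V_i=\emptyset$ for all $i$, we have $U\cap V=\emptyset$. Now $O\cup U$ is an open set containing $K_q$, so there is $F\in\mathcal F$ with $K_q\subset F\subset O\cup U$. Then $q\in F\cap V$ and
\[
F\cap V\subset(O\cup U)\cap V=O\cap V\subset O .
\]
So $N=F\cap V$ is as required.

Now let $\mathcal P=\{N\cap E: N\in\mathcal N,\ N\cap E\ne\emptyset\}$. Then $\mathcal P\subset\mathcal E$ and $|\mathcal P|\le\theta$. If $O$ is open and $O\cap E\ne\emptyset$, pick $q\in O\cap E\subset S_{\mathcal G}$ and $N\in\mathcal N$ with $q\in N\subset O$. Then $N\cap E\in\mathcal P$ and $N\cap E\subset O\cap E$. Hence $\mathcal P$ is a $\pi$-network of $E$.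
\end{proof}

\section{The recursion in a set of minimal complexity}\label{sec:recursion}

\begin{definition}\label{def:good}
A set $Y\subset X$ is \emph{good} if there are discrete sets $D_\xi\subset\Gamma\cap(X\times Y)$ $(\xi<\lambda)$ with $Y\subset\overline{\bigcup_{\xi<\lambda}\mathrm{pr}_2(D_\xi)}$.
\end{definition}

Theorem~\ref{thm:fill} says that $X$ is good. The requirement that the second coordinates lie in $Y$ itself is what will allow us to glue good sets in Section~\ref{sec:glue}.

\begin{lemma}\label{lem:key}
Let $E\in\mathcal E$ be such that $\rho(E)\le\rho(E')$ for every $E'\in\mathcal E$ with $E'\subset E$. Then $E$ is good.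
\end{lemma}

\begin{proof}
Let $\rho=\rho(E)$ and let $\mathcal P$ be a $\pi$-network of $E$ with $|\mathcal P|=\rho$.

\emph{Case $\rho\le\lambda$.} Choose a point in each member of $\mathcal P$. These points form a dense subset of $E$ of size at most $\lambda$; list it, with repetitions if necessary, as $\{d_\xi:\xi<\lambda\}$. The one-point sets $D_\xi=\{(d_\xi,d_\xi)\}$ are discrete and contained in $\Gamma\cap(X\times E)$, because $d_\xi\in K_{d_\xi}$. So $E$ is good.

\emph{Case $\rho>\lambda$.} Write $\mathcal P=\{P_\alpha:\alpha<\rho\}$. By recursion on $\alpha<\rho$ we decide whether $\alpha$ belongs to a set $A\subset\rho$, and for $\alpha\in A$ we choose points $p_\alpha,q_\alpha\in X$ and disjoint open sets $U_\alpha\ni p_\alpha$ and $V_\alpha\ni q_\alpha$. At stage $\alpha$ let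
\[
T_\alpha=\overline{\{q_\beta:\beta\in A,\ \beta<\alpha\}},\qquad
\mathcal G_\alpha=\{(U_\beta,V_\beta):\beta\in A,\ \beta<\alpha\}.
\]

If $P_\alpha\cap T_\alpha\ne\emptyset$, we declare $\alpha\notin A$.

If $P_\alpha\cap T_\alpha=\emptyset$, we declare $\alpha\in A$. In this case $P_\alpha\not\subset S_{\mathcal G_\alpha}$. Otherwise Lemma~\ref{lem:sep} with $\theta=\max(|\alpha|,\lambda)$ would give $\rho(P_\alpha)\le\theta<\rho=\rho(E)$; since $P_\alpha\in\mathcal E$ and $P_\alpha\subset E$, this contradicts the hypothesis on $E$. Pick $q_\alpha\in P_\alpha\setminus S_{\mathcal G_\alpha}$. By the definition of $S_{\mathcal G_\alpha}$ there is $p_\alpha\in K_{q_\alpha}\setminus\{q_\alpha\}$ with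
\begin{equation}\label{eq:avoid}
(p_\alpha,q_\alpha)\notin U_\beta\times V_\beta\qquad\text{for all }\beta\in A\text{ with }\beta<\alpha .
\end{equation}
Since $X$ is Hausdorff and $p_\alpha\ne q_\alpha$, there are disjoint open sets $U_\alpha\ni p_\alpha$ and $V_\alpha\ni q_\alpha$. This completes stage $\alpha$.

Let $D=\{(p_\alpha,q_\alpha):\alpha\in A\}$. By construction $D\subset\Gamma\cap(X\times E)$.

\emph{$D$ is discrete.} For $\alpha\in A$ put $W_\alpha=U_\alpha\times(V_\alpha\setminus T_\alpha)$. This set is open, and it contains $(p_\alpha,q_\alpha)$ because $q_\alpha\in P_\alpha$ and $P_\alpha\cap T_\alpha=\emptyset$. Let $\beta\in A$, $\beta\ne\alpha$. If $\beta<\alpha$, then $q_\beta\in T_\alpha$, so $(p_\beta,q_\beta)\notin W_\alpha$. If $\beta>\alpha$, then $(p_\beta,q_\beta)\notin U_\alpha\times V_\alpha$ by \eqref{eq:avoid} with the roles of $\alpha$ and $\beta$ exchanged, and $W_\alpha\subset U_\alpha\times V_\alpha$.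

\emph{$\mathrm{pr}_2(D)$ is dense in $E$.} Let $O$ be open with $O\cap E\ne\emptyset$, and take $\alpha$ with $P_\alpha\subset O\cap E$. If $\alpha\in A$, then $q_\alpha\in P_\alpha\subset O$. If $\alpha\notin A$, then $O\cap T_\alpha\supset P_\alpha\cap T_\alpha\ne\emptyset$. As $O$ is open and meets the closure $T_\alpha$ of $\{q_\beta:\beta\in A,\ \beta<\alpha\}$, it contains some such $q_\beta$.

Taking $D_\xi=D$ for all $\xi<\lambda$, we see that $E$ is good.
\end{proof}

The minimality of $\rho(E)$ was used for the sets $P_\alpha$, which are members of $\mathcal E$ but need not be relatively open in $E$; this is why the hypothesis of Lemma~\ref{lem:key} refers to all subsets of $E$ in $\mathcal E$. The Hausdorff axiom was used to choose $U_\alpha$ and $V_\alpha$ disjoint, as Lemma~\ref{lem:sep} requires of the pairs in $\mathcal G_\alpha$.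

\section{Gluing: proof of Theorem~\ref{thm:fill}}\label{sec:glue}

A union of discrete sets is in general not discrete. There are two ways around this: good sets may use $\lambda$ many discrete sets, and discrete sets that live over disjoint relatively open pieces can be united.

\begin{lemma}\label{lem:glue}
\begin{enumerate}
\item[(i)] A union of at most $\lambda$ good sets is good.
\item[(ii)] If $Y'\subset Y\subset\overline{Y'}$ and $Y'$ is good, then $Y$ is good.
\item[(iii)] If $Y=\bigcup_{i\in I}Y_i$, where the sets $Y_i$ are pairwise disjoint, relatively open in $Y$, and good, then $Y$ is good.
\end{enumerate}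
\end{lemma}

\begin{proof}
The empty set is good (take $D_\xi=\emptyset$), so in (i) we may assume that there is at least one set.

(i) Let $Y$ be the union. Take together all the discrete sets witnessing that the given sets are good. There are at most $\lambda\cdot\lambda=\lambda$ of them, they lie in $\Gamma\cap(X\times Y)$, and the closure of the union of their second projections contains each of the given sets, hence $Y$.

(ii) The discrete sets $D_\xi$ that witness that $Y'$ is good lie in $\Gamma\cap(X\times Y)$, and $Y\subset\overline{Y'}\subset\overline{\bigcup_\xi\mathrm{pr}_2(D_\xi)}$.

(iii) Let $D_{i,\xi}$ $(\xi<\lambda)$ witness that $Y_i$ is good, and put $D_\xi=\bigcup_{i\in I}D_{i,\xi}\subset\Gamma\cap(X\times Y)$. Choose open $O_i\subset X$ with $O_i\cap Y=Y_i$. The second coordinates of points of $D_{j,\xi}$ lie in $Y_j$, which is contained in $O_i$ for $j=i$ and disjoint from $O_i$ for $j\ne i$. Hence $D_\xi\cap(X\times O_i)=D_{i,\xi}$. So the discrete sets $D_{i,\xi}$ $(i\in I)$ are relatively open in $D_\xi$ and cover it, and therefore $D_\xi$ is discrete. Finally, each $Y_i$ lies in the closure of $\bigcup_\xi\mathrm{pr}_2(D_{i,\xi})\subset\bigcup_\xi\mathrm{pr}_2(D_\xi)$, so $Y$ lies in the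 closure of the latter set.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fill}]
For each $F\in\mathcal F$ let $\mathcal V_F$ be a maximal pairwise disjoint family of nonempty good relatively open subsets of $F$, and put $Y_F=\bigcup\mathcal V_F$. The members of $\mathcal V_F$ are relatively open in $Y_F$, so $Y_F$ is good by Lemma~\ref{lem:glue}(iii). As $|\mathcal F|\le\lambda$, the set $Y=\bigcup_{F\in\mathcal F}Y_F$ is good by Lemma~\ref{lem:glue}(i).

We claim that $Y$ is dense in $X$. Suppose not; then $W=X\setminus\overline Y$ is open and nonempty. Since $\bigcup\mathcal F=X$, some set $W\cap F$ with $F\in\mathcal F$ is nonempty, so there are $E\in\mathcal E$ with $E\subset W$. Among all such $E$ choose one with $\rho(E)$ least. Every $E'\in\mathcal E$ with $E'\subset E$ is also contained in $W$, so $\rho(E)\le\rho(E')$, and $E$ is good by Lemma~\ref{lem:key}. Write $E=U\cap F$ with $U$ open and $F\in\mathcal F$. Then $E$ is a nonempty good relatively open subset of $F$, and it is disjoint from $Y_F\subset Y$ because $E\subset W$. This contradicts the maximality of $\mathcal V_F$.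

So $Y$ is good and dense in $X$, and $X$ is good by Lemma~\ref{lem:glue}(ii).
\end{proof}

\begin{remark}\label{rem:T1}
Theorem~\ref{thm:main} remains true if regular spaces are not required to be $T_1$. Let $X$ be such a space satisfying the hypotheses, and let $\tau:X\to X_0$ be the Kolmogorov quotient, which identifies points that have the same neighborhoods. Every open set and every closed set in $X$ is the full preimage of its image, and that image is open, respectively closed, in $X_0$. The space $X_0$ is regular and $T_0$, hence Hausdorff.

The families $\{\tau(F):F\in\mathcal F\}$ and $\{\tau(K):K\in\mathcal C\}$ witness that $X_0$ is Lindel\"of $\Sigma$: the sets $\tau(K)$ are compact and cover $X_0$, the sets $\tau(F)$ are closed, and if $\tau(K)\subset U$ with $U$ open, then $K\subset F\subset\tau^{-1}(U)$ for some $F\in\mathcal F$, so $\tau(K)\subset\tau(F)\subset U$.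

Let $D\subset X_0\times X_0$ be discrete, and let $D'\subset X\times X$ contain exactly one preimage under $\tau\times\tau$ of each point of $D$ and no other points. Preimages of open sets that isolate the points of $D$ isolate the points of $D'$, so $D'$ is discrete. By hypothesis $D'\subset\overline A$ for a countable $A\subset X\times X$, and then $D=(\tau\times\tau)(D')$ lies in the closure of the countable set $(\tau\times\tau)(A)$. By Theorem~\ref{thm:main}, $X_0$ has a countable dense set. Choose one preimage of each of its points; the resulting countable set is dense in $X$, because every nonempty open set in $X$ is the preimage of a nonempty open set in $X_0$.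
\end{remark}

\section{Consequences}\label{sec:conseq}

Let $d(X)$ denote the least cardinality of a dense subset of $X$ and $s(Z)$ the supremum of the cardinalities of the discrete subsets of $Z$. Theorem~\ref{thm:fill} characterizes the inequality $d(X)\le\lambda$ in terms of discrete subsets of $\Gamma$ only.

\begin{corollary}\label{cor:char}
Let $X$, $\lambda$, $\mathcal F$, $K_x$, $\Gamma$ be as in Theorem~\ref{thm:fill}. The following are equivalent:
\begin{enumerate}
\item[(a)] $d(X)\le\lambda$;
\item[(b)] every subset of $X\times X$ is contained in the closure of a subset of $X\times X$ of size $\le\lambda$;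
\item[(c)] for every discrete $D\subset\Gamma$, the projection $\mathrm{pr}_2(D)$ is contained in the closure of a subset of $X$ of size $\le\lambda$.
\end{enumerate}
In particular, if $s(X\times X)\le\lambda$, then $d(X)\le\lambda$.
\end{corollary}

\begin{proof}
(a)$\Rightarrow$(b): if $A$ is dense in $X$ and $|A|\le\lambda$, then $A\times A$ is dense in $X\times X$ and has size at most $\lambda$.

(b)$\Rightarrow$(c): if $D\subset\overline B$, then $\mathrm{pr}_2(D)\subset\overline{\mathrm{pr}_2(B)}$ by continuity.

(c)$\Rightarrow$(a): let $D_\xi$ $(\xi<\lambda)$ be as in Theorem~\ref{thm:fill}, and choose $A_\xi\subset X$ with $|A_\xi|\le\lambda$ and $\mathrm{pr}_2(D_\xi)\subset\overline{A_\xi}$. Then $\bigcup_{\xi<\lambda}A_\xi$ is dense in $X$ and has size at most $\lambda$.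

If $s(X\times X)\le\lambda$, then $|\mathrm{pr}_2(D)|\le\lambda$ for every discrete $D\subset\Gamma$, so (c) holds.
\end{proof}

\begin{corollary}\label{cor:sep}
A Hausdorff Lindel\"of $\Sigma$-space $X$ is separable if and only if all discrete subsets of $X\times X$ are $\omega$-dominated in $X\times X$. Moreover, if $\mathcal F$ and $\mathcal C$ are as in \eqref{eq:sigma}, then for separability it suffices that $\mathrm{pr}_2(D)$ is $\omega$-dominated in $X$ for every discrete $D\subset\bigcup_{K\in\mathcal C}K\times K$.
\end{corollary}

\begin{proof}
If $X$ is separable, then $X\times X$ is separable, and all its subsets are $\omega$-dominated. Conversely, if all discrete subsets of $X\times X$ are $\omega$-dominated, then by continuity so are their second projections in $X$; it remains to prove the last assertion. Choose $K_x\in\mathcal C$ with $x\in K_x$ for every $x\in X$. If $(p,q)\in\Gamma$, then $p,q\in K_q$; hence $\Gamma\subset\bigcup_{K\in\mathcal C}K\times K$. So condition (c) of Corollary~\ref{cor:char} holds with $\lambda=\omega$, and $X$ is separable.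
\end{proof}

The dominating sets may also be taken outside the space.

\begin{corollary}\label{cor:rel}
If $Y$ is a Lindel\"of $\Sigma$ subspace of a Hausdorff space $Z$ and all discrete subsets of $Y\times Y$ are $\omega$-dominated in $Z\times Z$, then $Y$ is $\omega$-dominated in $Z$.
\end{corollary}

\begin{proof}
Theorem~\ref{thm:fill}, applied to the Hausdorff space $Y$ with $\lambda=\omega$, gives discrete sets $D_n\subset Y\times Y$ $(n<\omega)$ such that $\bigcup_n\mathrm{pr}_2(D_n)$ is dense in $Y$. Choose countable $A_n\subset Z\times Z$ with $D_n\subset\overline{A_n}$. By continuity of the second projection on $Z\times Z$, we get $Y\subset\overline{\bigcup_n\mathrm{pr}_2(A_n)}$, with the closures taken in $Z\times Z$ and in $Z$, respectively.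
\end{proof}

\section{Sharpness}\label{sec:sharp}

Both examples below are compact, hence Lindel\"of $\Sigma$. In the first, any two nonempty open sets intersect, so there are no disjoint neighborhoods with which the recursion of Section~\ref{sec:recursion} could start.

\begin{proposition}\label{prop:T1}
There is a compact $T_1$ nonseparable space $X$ such that all discrete subsets of $X\times X$ are countable. So ``Hausdorff'' cannot be weakened to ``$T_1$'' in Theorem~\ref{thm:main}.
\end{proposition}

\begin{proof}
Let $L=\omega_1$ with the cocountable topology, in which the nonempty open sets are the complements of countable sets, and let $X=L\cup\{\infty\}$ with $\infty\notin L$. The open sets of $X$ are the open sets of $L$ and the sets $\{\infty\}\cup(L\setminus H)$ with $H\subset L$ finite. A union of such sets is of the second kind as soon as one of them is. The intersection of two sets of the second kind is of the second kind, and any other intersection of two such sets is an open subset of $L$. So this is a topology; $L$ is open in $X$, and the subspace topology on $L$ is the cocountable one.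

The complement of $\{\infty\}$ is the open set $L$, and the complement of $\{x\}$ for $x\in L$ is $\{\infty\}\cup(L\setminus\{x\})$; so $X$ is $T_1$. It is compact, because a member of an open cover that contains $\infty$ misses only finitely many points. If $A\subset X$ is countable, then $L\setminus A$ is a nonempty open set missing $A$; so $X$ is not separable.

Discrete subsets of $L$ are countable, since an uncountable subset meets every nonempty open set of $L$ in an uncountable set. Now let $D\subset L\times L$ be discrete and nonempty, and fix $(x_0,y_0)\in D$. Some basic neighborhood of $(x_0,y_0)$ contains no other point of $D$; that is, there are countable sets $A\not\ni x_0$ and $B\not\ni y_0$ in $L$ with $D\cap\bigl((L\setminus A)\times(L\setminus B)\bigr)=\{(x_0,y_0)\}$. Hence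
\[
D\setminus\{(x_0,y_0)\}\subset(A\times L)\cup(L\times B).
\]
For $a\in A$ the set $D\cap(\{a\}\times L)$ is a discrete subset of a copy of $L$, so it is countable; the same holds for $D\cap(L\times\{b\})$ with $b\in B$. Since $A$ and $B$ are countable, so is $D$.

Finally, $X\times X$ is the union of $L\times L$, $\{\infty\}\times L$, $L\times\{\infty\}$, and one point. Each of these four pieces has only countable discrete subsets, so the same is true of $X\times X$.
\end{proof}

The second example shows that, consistently, Theorem~\ref{thm:main} fails if discrete subsets of $X$ are considered in place of discrete subsets of $X\times X$. A space is \emph{ccc} if every family of pairwise disjoint nonempty open sets in it is countable. A Suslin line is a linearly ordered space, with the order topology, that is ccc but not separable.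

\begin{proposition}\label{prop:suslin}
If there is a Suslin line, then there is a compact Hausdorff nonseparable space all of whose discrete subsets are countable, and hence $\omega$-dominated.
\end{proposition}

\begin{proof}
It is standard that a Suslin line yields a compact linearly ordered ccc nonseparable space $L$: complete it and add endpoints. Let $D\subset L$ be discrete. Only countably many points of $D$ are isolated in $L$, by ccc. Say that $d\in L$ is a limit from the right if $d$ is not the largest element of $L$ and $(d,b)\ne\emptyset$ for every $b>d$; limits from the left are defined by reversing the order. A point that is neither a limit from the right nor a limit from the left is isolated in $L$.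

Let $D_r$ be the set of all $d\in D$ that are limits from the right. Since $D$ is discrete, for each $d\in D_r$ there is $b_d>d$ with $[d,b_d)\cap D=\{d\}$. The intervals $(d,b_d)$, $d\in D_r$, are open and nonempty. They are pairwise disjoint: if $d<d'$ are in $D_r$, then $d'\notin[d,b_d)$, so $b_d\le d'$. By ccc, $D_r$ is countable. The same argument in the reversed order shows that only countably many points of $D$ are limits from the left. Hence $D$ is countable.
\end{proof}

By Theorem~\ref{thm:main}, the square of the space $L$ in this proof nevertheless has a discrete subset that is not $\omega$-dominated.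

\begin{thebibliography}{9}
\bibitem{star}
\emph{Star Countable Spaces And $\omega$-Domination Of Discrete Subspaces},
\url{https://repositorio.usp.br/bitstreams/aad31387-5fb5-4a42-b3cd-fccdc0b2acf8}.
\end{thebibliography}

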